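# Singular solutions of $-\Delta u=\lambda f(u)$ and finite negative first eigenvalues

## 1. The function $-2\log|x|$ and Hardy's inequality

Let $n\ge 3$, let $B_1\subset\mathbf R^n$ be the unit ball, and let $u(x)=-2\log|x|$. With $r=|x|$ we have $u'=-2/r$ and $u''=2/r^2$, so
$$-\Delta u=-u''-\frac{n-1}{r}u'=\frac{2(n-2)}{r^2}=2(n-2)\,e^{u}\quad\text{in }B_1\setminus\{0\},\qquad u=0\ \text{on }\partial B_1 .$$
So $u$ solves $-\Delta u=\lambda e^u$ with $\lambda=2(n-2)$. It is unbounded, but its energy is finite, because $|\nabla u|^2=4r^{-2}$ is integrable for $n\ge3$.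

Now linearize at $u$. The operator is $-\Delta-\lambda e^u=-\Delta-2(n-2)|x|^{-2}$, and its first eigenvalue should be
$$\mu=\inf_{0\ne\varphi\in H^1_0(B_1)}\frac{\int|\nabla\varphi|^2-2(n-2)\int\varphi^2|x|^{-2}}{\int\varphi^2}.$$
The relevant tool is Hardy's inequality: for $n\ge3$,
$$\frac{(n-2)^2}{4}\int\frac{\varphi^2}{|x|^2}\le\int|\nabla\varphi|^2\qquad(\varphi\in H^1_0(\Omega)),\tag{1}$$
on every domain $\Omega$. The constant cannot be improved on $B_1$. To see this, put $\varphi_\sigma=|x|^{-\gamma}-1\in H_0^1(B_1)$ with $\gamma=\frac{n-2}2-\sigma$ and small $\sigma>0$. With $S$ the area of the unit sphere,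
$$\int|\nabla\varphi_\sigma|^2=\frac{\gamma^2S}{2\sigma},\qquad \int\frac{\varphi_\sigma^2}{|x|^2}=S\Big(\frac1{2\sigma}-\frac{2}{\frac{n-2}{2}+\sigma}+\frac1{n-2}\Big),$$
and the ratio tends to $\frac{(n-2)^2}4$ as $\sigma\downarrow0$.

We compare $2(n-2)$ with $\frac{(n-2)^2}4$. The first is at most the second exactly when $8\le n-2$.

If $n\ge10$, the numerator in $\mu$ is nonnegative for every $\varphi$, so $\mu\ge0$.

If $3\le n\le 9$, some $\varphi\in H_0^1(B_1)$ makes the numerator negative. Extend $\varphi$ by zero and put $\varphi_t(x)=\varphi(x/t)$ with $0<t<1$. Both terms in the numerator get multiplied by $t^{n-2}$ and the denominator by $t^n$, so the quotient is multiplied by $t^{-2}$. Letting $t\downarrow0$ gives $\mu=-\infty$.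

So $\mu$ is either nonnegative or $-\infty$, with nothing in between. The reason is visible: the potential $|x|^{-2}$ has exactly the homogeneity of $-\Delta$, so one negative value of the quotient produces arbitrarily negative ones. A general singular solution has no such homogeneity. Can a singular solution have a first eigenvalue that is *finite and negative*?

## 2. Weak, energy, singular and extremal solutions

Throughout, $\Omega\subset\mathbf R^n$ is a bounded domain with smooth boundary, $\delta(x)=\operatorname{dist}(x,\partial\Omega)$, and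
$$f:[0,\infty)\to(0,\infty)\ \text{ is continuous, positive, increasing, convex},\quad f(0)>0,\quad \lim_{s\to\infty}f(s)/s=\infty. \tag{2}$$
The problem is
$$-\Delta u=\lambda f(u)\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega,\qquad\lambda>0.\tag{$E_\lambda$}$$
We write $f'$ for the right derivative of the convex function $f$.

**Definition (weak, energy, singular solution).** A *weak solution* of $(E_\lambda)$ is a function $u\ge0$ with $u\in L^1(\Omega)$ and $f(u)\delta\in L^1(\Omega)$ such that $-\int_\Omega u\,\Delta\zeta=\lambda\int_\Omega f(u)\zeta$ for all $\zeta\in C^2(\overline\Omega)$ with $\zeta=0$ on $\partial\Omega$. An *energy solution* is a weak solution in $H^1_0(\Omega)$. A solution is *singular* if $u\notin L^\infty(\Omega)$.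

For radial examples we use one check. Let $u\ge 0$ be radial on a ball, $C^2$ up to the boundary away from $0$, zero on the boundary, with $-\Delta u=\lambda f(u)\in L^1$ off the origin. Green's formula outside the small ball $B_\sigma$ produces terms on $\partial B_\sigma$ of size $O(\sigma^{n-1}(|u(\sigma)|+|u'(\sigma)|))$. If these tend to $0$, then $u$ is a weak solution. If moreover $\nabla u\in L^2$ off the origin, then $u\in H_0^1$. If also $\sigma^{n-1}|u(\sigma)u'(\sigma)|\to0$, then $\int|\nabla u|^2=\lambda\int f(u)u$.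

*Example.* Let $n\ge3$, $f(s)=(1+s)^p$ with $p>\frac n{n-2}$, $k=\frac2{p-1}<n-2$, and $u=|x|^{-k}-1$ on $B_1$. Since $-\Delta|x|^{-k}=k(n-2-k)|x|^{-k-2}$ and $kp=k+2$, we get $-\Delta u=\lambda f(u)$ with $\lambda=k(n-2-k)$. As $k<n-2$, $f(u)=|x|^{-k-2}$ is integrable and $\sigma^{n-1}(\sigma^{-k}+\sigma^{-k-1})\to0$, so $u$ is a singular weak solution. Its energy density is $k^2|x|^{-2k-2}$, so it is an energy solution exactly when $k<\frac{n-2}2$, that is, $p>\frac{n+2}{n-2}$.

**Known facts (extremal solution).** There is $\lambda^*\in(0,\infty)$ such that $(E_\lambda)$ has a bounded minimal solution $\underline u_\lambda$ for $0<\lambda<\lambda^*$ and no weak solution for $\lambda>\lambda^*$. The *extremal solution* $u^*=\lim_{\lambda\uparrow\lambda^*}\underline u_\lambda$ is a weak solution of $(E_{\lambda^*})$. A solution is called *extremal* if $\lambda=\lambda^*$ and $u=u^*$.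

**Definition (generalized first eigenvalue).** For a solution $u$ of $(E_\lambda)$,
$$\mu(u)=\inf_{0\ne\varphi\in H^1_0(\Omega)}\frac{\int_\Omega|\nabla\varphi|^2-\lambda\int_\Omega f'(u)\varphi^2}{\int_\Omega\varphi^2}\in[-\infty,\infty),$$
where $\int f'(u)\varphi^2\in[0,\infty]$, so $\mu=-\infty$ is allowed.

**Known characterization.** A singular energy solution $u$ is extremal if and only if $\int|\nabla\varphi|^2\ge\lambda\int f'(u)\varphi^2$ for all $\varphi\in H^1_0(\Omega)$, that is, if and only if $\mu(u)\ge0$.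

So in Section 1, $-2\log|x|$ is extremal for $n\ge10$, while for $3\le n\le9$ it is a non-extremal singular energy solution with $\mu=-\infty$. Problem 8 of "Blow-Up Solutions Of Some Nonlinear Elliptic Problems." (http://www.mat.ucm.es/serv/revista/vol10-2/vol10-2j_p.pdf) asks whether this is the general picture: does every singular energy solution that is not extremal have $\mu=-\infty$? The answer is no in general, and the dimension is the only obstruction.

**Theorem A.** For every $n\ge10$ there are a ball $\Omega\subset\mathbf R^n$, a function $f\in C^1$ satisfying (2), and a singular energy solution $u$ of $(E_1)$ with $-2(n-2)\le\mu(u)<0$. In particular $u$ is not extremal and $\mu(u)\ne-\infty$.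

**Theorem B.** Let $n\le9$, let $\Omega$ be bounded and smooth, and let $f\ge0$ be continuous, increasing and convex. If $u$ is an energy solution of $(E_\lambda)$ with $\mu(u)>-\infty$, then $u\in C^{0,\alpha}(\overline\Omega)$ for some $\alpha>0$. Hence for energy solutions $u\in L^\infty\iff\mu(u)>-\infty$, and every singular energy solution has $\mu=-\infty$.

**Corollary C.** The set of values of $\mu$ on non-extremal singular energy solutions (over all $\Omega,f,\lambda$) is $\{-\infty\}$ if $3\le n\le9$ and $[-\infty,0)$ if $n\ge10$.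

The case $n=1$ of Theorem B is immediate: $|u(x)-u(y)|\le|x-y|^{1/2}\|u'\|_{L^2}$, so every function in $H_0^1$ of an interval is Hölder continuous.

## 3. A singular solution with $-2(n-2)\le\mu<0$ when $n\ge10$

The natural first try is to keep the exponential and enlarge the ball, hoping that a bigger domain creates a negative direction. Put $u=-2\log(|x|/R)$ on $B_R$. Then $-\Delta u=2(n-2)|x|^{-2}=2(n-2)R^{-2}e^{u}$, and the potential of the linearization is again exactly $2(n-2)|x|^{-2}$. For $n\ge10$ Hardy's inequality gives $\mu\ge0$ on every ball. This attempt stops here: the formula $u=-2\log|x|+\text{const}$ with $f=e^s$ ties the potential to Hardy's at *all* radii.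

We want instead a potential that stays below Hardy's near the origin, so that the singularity costs nothing, plus a *bounded* part away from the origin, which can lower $\mu$ only by a finite amount. Negativity comes from convexity. Suppose $-\Delta w=f_0(w)$ with $w=0$ on the boundary, $f_0$ convex and $f_0(0)=0$. Testing the quadratic form with $w$ itself gives $\int|\nabla w|^2-\int f_0'(w)w^2=\int(f_0(w)-wf_0'(w))w$, and $f_0(w)-wf_0'(w)\le0$ by convexity. The hypothesis $f(0)>0$ forbids $f_0(0)=0$, but a small shift restores it.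

**Proof of Theorem A.** Let $n\ge10$ and $c=2(n-2)$, so $c\le\frac{(n-2)^2}4$. Put
$$f_0(s)=cs\ \ (0\le s\le1),\qquad f_0(s)=ce^{s-1}\ \ (s\ge1).$$
Both pieces have value $c$ and slope $c$ at $s=1$, so $f_0$ is $C^1$, convex and increasing, with $f_0(0)=0$.

**Step A1: a singular profile $w$ for $f_0$.** For $0<r\le1$ let $w(r)=1-2\log r$. Then $w\ge1$ and $-\Delta w=cr^{-2}=ce^{w-1}=f_0(w)$. For $r\ge1$ let $w$ solve the linear equation
$$w''+\frac{n-1}rw'+cw=0,\qquad w(1)=1,\quad w'(1)=-2 .$$
At $r=1$ the second derivative is $2$ from the left and $2(n-1)-c=2$ from the right, so $w$ is $C^2$ for $r>0$. As long as $w>0$ and $r\ge1$, $(r^{n-1}w')'=-cr^{n-1}w<0$, so $r^{n-1}w'\le-2$. Hence $w$ is strictly decreasing, $w\le1$, and $cw=f_0(w)$. So $-\Delta w=f_0(w)$ for $r>0$ as long as $w>0$.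

**Step A2: $w$ reaches zero.** This is needed to get a bounded domain. Suppose $w>0$ on $(1,\infty)$. The annulus $A=\{1<|x|<\rho\}$ contains arbitrarily large balls when $\rho$ is large, so we can choose $\rho$ such that its first Dirichlet eigenvalue satisfies $\lambda_1<c$. Let $\phi_1>0$ be the eigenfunction. Green's formula gives
$$(c-\lambda_1)\int_Aw\phi_1=\int_A(-\phi_1\Delta w+w\Delta\phi_1)=\int_{\partial A}w\,\partial_\nu\phi_1\le0,$$
while the left side is positive, a contradiction. Let $R_*>1$ be the first zero of $w$.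

**Step A3: the shift by $\varepsilon$, which makes $f(0)>0$.** For $\varepsilon\in(0,1)$ let $R_\varepsilon\in(1,R_*)$ be the point with $w(R_\varepsilon)=\varepsilon$. Set
$$\Omega=B_{R_\varepsilon},\qquad f(s)=f_0(s+\varepsilon),\qquad u=w-\varepsilon,\qquad\lambda=1 .$$
Then $f\in C^1$ satisfies (2), with $f(0)=c\varepsilon>0$. The function $u$ is nonnegative, vanishes on $\partial\Omega$, is unbounded at $0$, and is $C^2$ on $\overline\Omega\setminus\{0\}$ with $-\Delta u=f_0(w)=f(u)$. Near $0$ we have $f(u)=cr^{-2}$, $|u'|=2/r$ and $u=1-\varepsilon-2\log r$, so $f(u)\in L^1$, $\nabla u\in L^2$, and $\sigma^{n-1}(|u|+|u'|+|uu'|)(\sigma)\to0$. By the check in Section 2, $u$ is a singular energy solution of $(E_1)$ and $\int|\nabla u|^2=\int f(u)u$.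

**Step A4: $\mu(u)\ge-c$.** Here $f'(u)=f_0'(w)$ equals $cr^{-2}$ for $r<1$ and $c$ for $1\le r<R_\varepsilon$. By (1) and $c\le\frac{(n-2)^2}4$, for $\varphi\in H^1_0(\Omega)$,
$$\int f'(u)\varphi^2\le c\int\frac{\varphi^2}{|x|^2}+c\int\varphi^2\le\int|\nabla\varphi|^2+c\int\varphi^2 .$$

**Step A5: $\mu(u)<0$ for small $\varepsilon$.** Test with $\varphi=u$. We have $f(u)-f'(u)u=f_0(w)-f_0'(w)(w-\varepsilon)$. This equals $cw-c(w-\varepsilon)=c\varepsilon$ for $r\ge1$, and $cr^{-2}(1-w+\varepsilon)=cr^{-2}(\varepsilon+2\log r)$ for $r<1$. Hence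
$$\int|\nabla u|^2-\int f'(u)u^2=\int\big(f(u)-f'(u)u\big)u=c\varepsilon\int_{1<|x|<R_\varepsilon}u+c\int_{B_1}\frac{\varepsilon+2\log r}{r^2}(1-\varepsilon-2\log r).$$
Since $0\le u\le1$ for $r\ge1$ and $R_\varepsilon<R_*$, the first term is at most $c\varepsilon|B_{R_*}|\to0$. The integrand of the second is bounded by $r^{-2}(1+2|\log r|)^2$, which is integrable. So as $\varepsilon\to0$ the whole tends to
$$-2c\int_{B_1}r^{-2}|\log r|\,(1+2|\log r|)<0 .$$
Fix an $\varepsilon$ for which the form is negative at $u$. Then $-c\le\mu(u)<0$, and by the known characterization $u$ is not extremal. $\blacksquare$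

**Remark (smooth $f$).** One can take $f\in C^\infty$. Let $\chi$ be smooth and nondecreasing, $\chi=0$ on $s\le1.8$ and $\chi=1$ on $s\ge1.9$. For $0<m\le ce^{1.8}$ put $g_m=ce^s\chi+m(1-\chi)$. Then $g_m>0$, $g_m$ is nondecreasing, because $g_m'=ce^s\chi+\chi'(ce^s-m)\ge0$, and $g_m=ce^s$ for $s\ge2$. The integral $\int_0^2g_m$ depends continuously on $m$. It is below $0.2\,ce^2+2m$, and at $m=ce^{1.8}$ it is at least $2ce^{1.8}>ce^2$. So for some $m$ it equals $ce^2$, and $f_0(s)=\int_0^sg_m$ is smooth and convex with $f_0(0)=0$, $f_0'>0$, and $f_0=ce^s$ for $s\ge2$.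

Start with $w=-2\log r$ for $r\le e^{-1}$ and continue by $-\Delta w=f_0(w)$. As before $w$ decreases. It has a zero by Step A2 with $c$ replaced by $f_0'(0)$, since $f_0(w)\ge f_0'(0)w$. Now $f_0'(w)=cr^{-2}$ for $r<e^{-1}$ and $f_0'(w)\le ce^2$ afterwards, so $\mu\ge-ce^2$. Finally
$$\int(f(u)-f'(u)u)u=\varepsilon\int f_0'(w)u+\int(f_0(w)-wf_0'(w))u .$$
The first integral is bounded uniformly in $\varepsilon$. In the second, $f_0(w)-wf_0'(w)\le0$ everywhere, and it equals $cr^{-2}(1-w)\le-cr^{-2}$ for $r<e^{-1}$, where $u\ge1$. So the sum is negative for small $\varepsilon$.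

## 4. Testing with $H^1_0$ functions when $\mu>-\infty$

We turn to Theorem B. Replacing $f$ by $\lambda f$ changes neither the hypotheses nor $\mu$, so $\lambda=1$. The case $n=1$ is done, so let $2\le n\le9$, let $u$ be an energy solution with $\mu(u)>-\infty$, and fix
$$K>\max(0,-\mu(u)),\qquad F(s)=\int_0^sf .$$

In Section 1 we showed $\mu=-\infty$ by concentrating one test function at the singularity. That used that $f'(u)$ is exactly a multiple of $|x|^{-2}$. For a general $u$ nothing is known about the shape of $f'(u)$, and no explicit test function is at hand. We therefore go the other way and use the inequality that $\mu>-\infty$ provides, with test functions built from $u$ itself, to show that the scaled energy $r^{2-n}\int_{B_r}|\nabla u|^2$ decays like a power of $r$. Morrey's lemma then gives Hölder continuity.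

This section makes the equation and the stability inequality usable with all $H_0^1$ test functions.

**Lemma 1.** If $T\in H^{-1}(\Omega)$ equals, as a distribution, a function $h\in L^1_{loc}(\Omega)$ with $h\ge0$, then $h\varphi\in L^1$ and $\langle T,\varphi\rangle=\int h\varphi$ for all $\varphi\in H^1_0(\Omega)$.

*Proof.* Splitting $\varphi=\varphi^+-\varphi^-$, we may take $\varphi\ge0$. Let $C_c^\infty\ni\varphi_j\to\varphi$ in $H^1$ and $\psi_j=\min(\varphi,\varphi_j^+)$. Positive part and minimum are continuous in $H^1$, so $\psi_j\to\varphi$ in $H^1$ and, for a subsequence, a.e. Each $\psi_j$ is bounded with compact support in $\Omega$. Its mollifications converge to it in $H^1$ and (subsequence) a.e., are uniformly bounded, and have supports in a fixed compact set. Since $h\in L^1_{loc}$, dominated convergence gives $\langle T,\psi_j\rangle=\int h\psi_j$. Fatou's lemma gives $\int h\varphi\le\lim\langle T,\psi_j\rangle=\langle T,\varphi\rangle<\infty$. As $0\le h\psi_j\le h\varphi$, dominated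 convergence gives the identity. $\square$

Apply this to $T=-\Delta u$ and $h=f(u)$, which is in $L^1_{loc}$ because $f(u)\delta\in L^1$:
$$\int\nabla u\cdot\nabla\varphi=\int f(u)\varphi\qquad(\varphi\in H^1_0(\Omega)).\tag{3}$$
With $\varphi=u$ we get $f(u)u\in L^1$. Then $f(u)\le f(1)+f(u)u\in L^1$, and $0\le F(u)\le uf(u)\in L^1$ because $f$ is increasing.

The definition of $\mu$ gives the *stability inequality*
$$\int f'(u)\varphi^2\le\int|\nabla\varphi|^2-\mu\int\varphi^2\le\int|\nabla\varphi|^2+K\int\varphi^2\qquad(\varphi\in H_0^1(\Omega));\tag{4}$$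
the left side is finite, since otherwise the quotient at $\varphi$ would be $-\infty$.

Finally, $f$ is locally Lipschitz on $[0,\infty)$: its right derivative at $0$ is an infimum of nonnegative quotients, hence finite. As $f'$ is nondecreasing, $f(s)^2-f(0)^2=2\int_0^sff'\le2f'(s)F(s)$, so
$$f(s)\le f(0)+\sqrt{2f'(s)F(s)} .\tag{5}$$

## 5. Regular approximations that see $u$ and not a smaller solution

We shall want to test (4) with $x\cdot\nabla u$ times a cutoff, but for a singular $u$ this need not be in $H^1$. So we need regular functions $v_k\to u$ that inherit the stability. For $k\in\mathbf N$ let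
$$f_k=f\ \text{ on }[0,k],\qquad f_k(s)=f(k)+f'(k)(s-k)\ \text{ for }s\ge k .$$
Then $f_k$ is convex, nondecreasing and Lipschitz, and $f_k'(s)=f'(\min(s,k))\le f'(s)$. Also $f_k\le f_{k+1}\le f$, because a tangent line lies below a convex function and slopes increase.

The usual truncation iterates $-\Delta v^{j+1}=f_k(v^j)$ from $v^0=0$. By the maximum principle the iterates increase and stay below $u$. Letting $j\to\infty$ and then $k\to\infty$ one reaches some $v\le u$ with $-\Delta v=f(v)$. To see whether $v=u$, put $w=u-v\ge0$. By convexity $-\Delta w=f(u)-f(v)\le f'(u)w$, and testing with $w$ and using (4) gives only $\mu\int w^2\le0$. If $\mu\le0$ this says nothing: the iteration looks for the smallest solution below $u$, and nothing in the argument excludes that it differs from $u$. The remedy is to add $Kv$ on the left and to put $K\min(u,k)$, with the *given* $u$, on the right. The test then gives $(K+\mu)\int w^2\le0$.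

**Proposition 2.** There are $v_k\in H_0^1(\Omega)$, lying in $W^{2,p}(\Omega)$ for all $p<\infty$ and in $C^1(\overline\Omega)$, such that $0\le v_k\le v_{k+1}\le u$ and
$$-\Delta v_k=f_k(v_k)+\rho_k,\qquad\rho_k=K(\min(u,k)-v_k),\tag{6}$$
with $v_k\to u$ and $\rho_k\to0$ strongly in $H^1$, and
$$\int f_k'(v_k)\varphi^2\le\int|\nabla\varphi|^2+K\int\varphi^2\qquad(\varphi\in H_0^1(\Omega)).\tag{7}$$

*Proof.* **Construction, for fixed $k$.** Let $v^0=0$ and let $v^{j+1}\in H_0^1$ solve $-\Delta v^{j+1}+Kv^{j+1}=f_k(v^j)+K\min(u,k)$. The right side is in $L^2$, since $f_k$ has linear growth. We use the weak maximum principle: if $d\in H_0^1$ and $-\Delta d+Kd=g\ge0$ tested against all of $H_0^1$, then testing with $d^-$ gives $-\int|\nabla d^-|^2-K\int(d^-)^2=\int gd^-\ge0$, so $d\ge0$.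

It gives $v^1\ge0$. Inductively $v^{j+1}\ge v^j$, since the difference has right side $f_k(v^j)-f_k(v^{j-1})\ge0$. Inductively also $v^{j+1}\le u$: by (3), $u-v^{j+1}$ satisfies the equation with right side $f(u)-f_k(v^j)+K(u-\min(u,k))$, which is nonnegative because $f_k(v^j)\le f_k(u)\le f(u)$. In the same way each $v^j$ is nondecreasing in $k$. As $j\to\infty$, $v^j\uparrow v_k\le u$, with convergence in $L^2$ by dominated convergence. The right sides converge in $L^2$ because $f_k$ is Lipschitz, so $v^j\to v_k$ in $H_0^1$ and (6) holds.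

**Regularity.** The right side of (6) is bounded by $C_k(1+v_k)$. Starting from $v_k\in L^2$, repeated $L^p$ regularity and Sobolev embedding give $v_k\in W^{2,p}$ for all $p<\infty$, hence $v_k\in C^1(\overline\Omega)$.

**Identification of the limit.** Testing (6) with $v_k$, and using $|\rho_k|\le Ku$,
$$\int|\nabla v_k|^2=\int f_k(v_k)v_k+\rho_kv_k\le\int f(u)u+Ku^2 .$$
So $v_k$ is bounded in $H_0^1$ and $v_k\uparrow v\in H_0^1$ with $v\le u$. At a point where $u$ is finite and $k>u$, $f_k(v_k)=f(v_k)\to f(v)$. Since $f_k(v_k)\le f(u)\in L^1$, we get $-\Delta v+Kv=f(v)+Ku$ as distributions. Let $w=u-v\ge0$. As $f'(u)$ is a subgradient of $f$ at $u$,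
$$-\Delta w+Kw=f(u)-f(v)\in[0,f'(u)w] .$$
Lemma 1 with $T=-\Delta w+Kw$ and $\varphi=w$, and then (4), give
$$\int|\nabla w|^2+K\int w^2\le\int f'(u)w^2\le\int|\nabla w|^2-\mu\int w^2 .$$
Since $K>-\mu$, $w=0$, that is, $v=u$.

**Strong convergence.** We have $f_k(v_k)v_k\le f(u)u$ and $|\rho_kv_k|\le Ku^2$, with $\rho_kv_k\to0$ a.e. So $\int|\nabla v_k|^2\to\int f(u)u=\int|\nabla u|^2$. With weak convergence this gives $v_k\to u$ in $H^1$. As $\min(u,k)\to u$ in $H^1$, $\rho_k\to0$ in $H^1$.

**Stability.** $f_k'(v_k)\le f'(v_k)\le f'(u)$, so (7) follows from (4). $\square$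

**Convention on dimension.** The estimates below use $d-2>0$. If $n\ge3$ put $\mathcal O=\Omega$, $d=n$. If $n=2$ put $\mathcal O=\Omega\times\mathbf R$, $d=3$, and regard $u,v_k,\rho_k$ as functions on $\mathcal O$ independent of the last variable. So $3\le d\le9$. Test functions have compact support in $\mathbf R^d$. Relations (3), (4), (6), (7) hold on $\mathcal O$ for compactly supported $\varphi\in H_0^1(\mathcal O)$: for almost every value of the last variable the slice of $\varphi$ is in $H_0^1(\Omega)$; apply the relation on the slice (for (3) first to $|\varphi|$, to get integrability) and integrate, using that the gradient in the first two variables is at most $|\nabla\varphi|$. Convergences hold in $H^1_{loc}$. Integrals without indication are over $\mathcal O$, in integrals over balls $B_r(y)$ stands for $B_r(y)\cap\mathcal O$, $\nu$ is the outward normal, and $u$ is extended by $0$ outside $\mathcal O$.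

## 6. A Pohozaev identity and the test function $X\cdot\nabla v$

This section derives two relations for $u$: an identity with a free vector field, and an inequality that comes from stability. Both are proved for $v_k$ and passed to the limit.

Since $v_k\ge0$ vanishes on $\partial\mathcal O$ and increases with $k$, the functions $-\partial_\nu v_k\ge0$ are nondecreasing in $k$. Let $\beta=\lim_k(\partial_\nu v_k)^2\in[0,\infty]$ on $\partial\mathcal O$.

**Proposition 3.** We have $\beta\in L^1_{loc}(\partial\mathcal O)$, and for every compactly supported Lipschitz field $Y:\mathbf R^d\to\mathbf R^d$,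
$$2\int F(u)\operatorname{div}Y=\int\big(|\nabla u|^2\operatorname{div}Y-2DY(\nabla u,\nabla u)\big)+\int_{\partial\mathcal O}(Y\cdot\nu)\beta,\tag{8}$$
where $DY(\xi,\xi)=\sum_{i,j}\partial_iY_j\,\xi_i\xi_j$.

*Proof.* Let $v=v_k$. The second derivatives of $v$ cancel in
$$\operatorname{div}\big(|\nabla v|^2Y-2(Y\cdot\nabla v)\nabla v\big)=|\nabla v|^2\operatorname{div}Y-2DY(\nabla v,\nabla v)-2(Y\cdot\nabla v)\Delta v .$$
Integrate. The regularity of $v$ allows this. On $\partial\mathcal O$, $\nabla v=v_\nu\nu$, so the flux of the field on the left is $v_\nu^2\,Y\cdot\nu-2v_\nu^2\,Y\cdot\nu=-v_\nu^2\,Y\cdot\nu$. Hence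
$$2\int(Y\cdot\nabla v)\Delta v=\int\big(|\nabla v|^2\operatorname{div}Y-2DY(\nabla v,\nabla v)\big)+\int_{\partial\mathcal O}(Y\cdot\nu)v_\nu^2 .$$
Put $F_k(s)=\int_0^sf_k$. Since $\Delta v=-f_k(v)-\rho_k$ and $F_k(v)=0$ on $\partial\mathcal O$, the left side is
$$-2\int Y\cdot\nabla F_k(v)-2\int\rho_kY\cdot\nabla v=2\int F_k(v)\operatorname{div}Y+o(1),$$
because $\rho_k\to0$ in $L^2_{loc}$ and $\nabla v_k$ is bounded there. Moreover $0\le F_k(v_k)\le F(u)\in L^1_{loc}$ and $F_k(v_k)\to F(u)$ a.e. So every term except the boundary term converges to the corresponding term for $u$.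

First take $Y=\mathcal N\chi^2$, where $\mathcal N$ is a bounded $C^1$ field with bounded derivatives, equal to $\nu$ on $\partial\mathcal O$ and independent of the last variable if $n=2$, and $\chi$ is a cutoff. The boundary term is $\int\chi^2(\partial_\nu v_k)^2$. By monotone convergence it tends to $\int\chi^2\beta$, which is therefore finite. So $\beta\in L^1_{loc}$. For general $Y$ the boundary terms converge by dominated convergence. $\square$

**Proposition 4.** Let $y\in\mathbf R^d$, $X=x-y$, and let $\eta\ge0$ be Lipschitz with compact support such that $X\cdot\nu\le0$ on $\partial\mathcal O\cap\{\eta>0\}$. Then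
$$2\int F(u)\operatorname{div}(X\eta^2)\le\int(X\cdot\nabla u)^2\big(|\nabla\eta|^2+K\eta^2\big).\tag{9}$$

*Proof.* Let $v=v_k$, $\rho=\rho_k$, $z=X\cdot\nabla v$. Then $z\in H^1_{loc}(\overline{\mathcal O})\cap C(\overline{\mathcal O})$.

**The equation for $z$.** We have $\Delta(X\cdot\nabla v)=X\cdot\nabla\Delta v+2\Delta v$. The chain rule $\nabla f_k(v)=f_k'(v)\nabla v$ holds a.e., because $f_k'$ has at most countably many jumps and $\nabla v=0$ a.e. on each level set. With (6),
$$-\Delta z=f_k'(v)z+2f_k(v)+X\cdot\nabla\rho+2\rho ,$$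
and the right side is in $L^2_{loc}(\overline{\mathcal O})$, so we may test with compactly supported functions in $H_0^1(\mathcal O)$.

**The test function.** On $\partial\mathcal O\cap\{\eta>0\}$, $z=(X\cdot\nu)v_\nu\ge0$, since both factors are $\le0$. Let $z_-=\max(-z,0)$. Then $z_-\eta$ and $z_-\eta^2$ are continuous on $\overline{\mathcal O}$, vanish on $\partial\mathcal O$ and are in $H^1$ with compact support, so they belong to $H_0^1(\mathcal O)$. Since $\nabla z\cdot\nabla(z_-\eta^2)=-\nabla z_-\cdot\nabla(z_-\eta^2)=-|\nabla(z_-\eta)|^2+z_-^2|\nabla\eta|^2$ and $zz_-=-z_-^2$, testing with $z_-\eta^2$ gives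
$$-\int|\nabla(z_-\eta)|^2+\int z_-^2|\nabla\eta|^2=-\int f_k'(v)z_-^2\eta^2+2\int f_k(v)z_-\eta^2+\int(X\cdot\nabla\rho+2\rho)z_-\eta^2 .$$

**Stability.** By (7) with $\varphi=z_-\eta$, $\int f_k'(v)z_-^2\eta^2\le\int|\nabla(z_-\eta)|^2+K\int z_-^2\eta^2$. The last integral in the display is $o(1)$, because $\rho_k\to0$ in $H^1_{loc}$ and $z_-\eta^2$ is bounded in $L^2$. So
$$2\int f_k(v)z_-\eta^2\le\int z_-^2(|\nabla\eta|^2+K\eta^2)+o(1) .$$
Finally $\int F_k(v)\operatorname{div}(X\eta^2)=-\int f_k(v)z\eta^2\le\int f_k(v)z_-\eta^2$, as $f_k\ge0$, and $z_-^2\le z^2$. Let $k\to\infty$. $\square$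

## 7. The coefficient $(d-2)(10-d)/4$

We now choose the field and the cutoff so that (8) and (9) together control the energy on small balls and a weighted integral of the radial derivative. This is where $d\le9$ enters. Put
$$E(y,r)=r^{2-d}\int_{B_r(y)}\big(|\nabla u|^2+F(u)\big),\qquad X=x-y,\qquad u_r=\frac{X\cdot\nabla u}{|X|}.$$
Constants $C,C_0,C_1,\dots$ do not depend on $y,r,R,s$, nor on the integer $N$ introduced later unless written $C(N)$.

**Proposition 5.** Let $R\le1$, $KR^2\le\frac12$, $0<s\le R/2$, and $X\cdot\nu\le0$ on $\partial\mathcal O\cap B_R(y)$. Put $a=\frac{d-2}2$ and $\eta=\zeta\cdot\min(|X|^{-a},s^{-a})$, where $\zeta=\zeta(|X|)$ is $1$ for $|X|\le R/2$, $0$ for $|X|\ge R$, and linear between. Then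
$$E(y,s)+\int_{s<|X|<R/2}(u_r^2+F(u))|X|^{2-d}\le C_0\big(E(y,R)+b\big),\qquad b=\int_{\partial\mathcal O}|X\cdot\nu|\,\eta^2\beta .\tag{10}$$

*Proof.* Let $\varrho=|X|$, $q(\varrho)=\eta^2$, $Y=X\eta^2$. From $\partial_iY_j=\delta_{ij}q+X_iX_jq'/\varrho$ we get $\operatorname{div}Y=dq+\varrho q'$, $DY(\nabla u,\nabla u)=q|\nabla u|^2+\varrho q'u_r^2$, and
$$Q:=|\nabla u|^2\operatorname{div}Y-2DY(\nabla u,\nabla u)=|\nabla u|^2\big((d-2)q+\varrho q'\big)-2\varrho q'u_r^2 .$$
The weight is chosen so that $(d-2)q+\varrho q'=0$ in the middle region. There are three regions.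

- For $\varrho<s$: $q=s^{2-d}$, so $Q=(d-2)s^{2-d}|\nabla u|^2$, $\operatorname{div}Y=ds^{2-d}$, $\nabla\eta=0$.
- For $s<\varrho<R/2$: $q=\varrho^{2-d}$ and $\varrho q'=-(d-2)\varrho^{2-d}$, so $Q=2(d-2)\varrho^{2-d}u_r^2$ and $\operatorname{div}Y=2\varrho^{2-d}$. Also $|\nabla\eta|^2=\frac{(d-2)^2}4\varrho^{-d}$, so $(X\cdot\nabla u)^2|\nabla\eta|^2=\frac{(d-2)^2}4\varrho^{2-d}u_r^2$.
- For $R/2<\varrho<R$: $\eta\le CR^{-a}$ and $|\nabla\eta|\le CR^{-a-1}$, so $|Q|+(X\cdot\nabla u)^2|\nabla\eta|^2\le CR^{2-d}|\nabla u|^2$ and $|\operatorname{div}Y|\le CR^{2-d}$.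

On $\partial\mathcal O\cap\{\eta>0\}$ we have $Y\cdot\nu=-|X\cdot\nu|\eta^2$, so (8) reads $\int Q=2\int F(u)\operatorname{div}Y+b$. With (9),
$$\int Q\le\int(X\cdot\nabla u)^2(|\nabla\eta|^2+K\eta^2)+b .$$
The $K$-term is small: $K\eta^2(X\cdot\nabla u)^2\le KR^2\,\eta^2u_r^2$. With $I=\int_{s<\varrho<R/2}\varrho^{2-d}u_r^2$ we obtain
$$(d-2-KR^2)\,s^{2-d}\int_{B_s(y)}|\nabla u|^2+\Big(2(d-2)-\frac{(d-2)^2}4-KR^2\Big)I\le C\,E(y,R)+b .$$
Now $2(d-2)-\frac{(d-2)^2}4=\frac{(d-2)(10-d)}4\ge\frac74$ for $3\le d\le9$, with equality at $d=3$ and $d=9$. Since $d-2\ge1$ and $KR^2\le\frac12$, both coefficients are at least $\frac12$, and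
$$s^{2-d}\int_{B_s(y)}|\nabla u|^2+I\le C\big(E(y,R)+b\big) .$$
It remains to bound the terms with $F$. The left side of (9) is
$$2d\,s^{2-d}\int_{B_s(y)}F(u)+4\int_{s<\varrho<R/2}F(u)\varrho^{2-d}+O(E(y,R)),$$
and its right side is at most $\big(\frac{(d-2)^2}4+KR^2\big)I+KR^2s^{2-d}\int_{B_s(y)}|\nabla u|^2+CE(y,R)$, which has just been bounded. $\square$

The two numbers compared here are those of Section 1: $2(d-2)$ against $\frac{(d-2)^2}4$, now in the direction available for $d\le9$.

## 8. The full energy from the radial derivative and $F$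

Estimate (10) says that $u_r^2+F(u)$, weighted by $|X|^{2-d}$, has a finite integral, so on many dyadic scales it is small. For decay we need smallness of the *full* gradient. Put
$$e(y,r)=r^{2-d}\int_{B_r(y)}(u_r^2+F(u)) .$$

**Proposition 6.** Let $r\le1$, $Kr^2\le\frac12$, and suppose that either $B_r(y)\subset\mathcal O$ or $|B_r(y)\setminus\mathcal O|\ge4^{-d}|B_r|$. Then
$$E(y,r/2)\le C\Big[E(y,r)^{1/2}\big(e(y,r)^{1/2}+r^2\big)+e(y,r)\Big].\tag{11}$$

*Proof.* **Poincaré.** Let $m$ be the mean of $u$ over $B_r(y)$ in the first case, and $m=0$ in the second. Then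
$$\int_{B_r(y)}(u-m)^2\le Cr^2\int_{B_r(y)}|\nabla u|^2 .\tag{12}$$
In the first case this is the usual inequality. In the second, let $\bar u$ be the mean over the whole ball of $u$ extended by zero, and let $Z$ be the set $B_r(y)\setminus\mathcal O$, where $u=0$. Then $|Z|\bar u^2\le\int_{B_r}(u-\bar u)^2\le Cr^2\int|\nabla u|^2$, and $\int u^2\le2\int(u-\bar u)^2+2|B_r|\bar u^2$.

**The energy identity.** Let $\eta=\eta(|X|)$ be $1$ on $B_{r/2}(y)$, $0$ outside $B_r(y)$, linear between. In both cases $(u-m)\eta$ and $(u-m)\eta^2$ belong to $H_0^1(\mathcal O)$. By (3),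
$$\int|\nabla u|^2\eta^2=\int f(u)(u-m)\eta^2-2\int(u-m)\eta\,\nabla u\cdot\nabla\eta .$$

**The last term sees only $u_r$.** Since $\eta$ is radial with $|\nabla\eta|\le2/r$, its size is at most $\frac4r\|u-m\|_{L^2(B_r)}\|u_r\|_{L^2(B_r)}\le C\|\nabla u\|_{L^2(B_r)}\|u_r\|_{L^2(B_r)}$, by (12).

**The term with $f(u)$ sees only $F$.** By (5), Cauchy–Schwarz and $\eta\le1$,
$$\int f(u)|u-m|\eta^2\le f(0)\int_{B_r}|u-m|+\Big(2\int_{B_r}F(u)\Big)^{1/2}\Big(\int f'(u)(u-m)^2\eta^2\Big)^{1/2}.$$
By (4) with $\varphi=(u-m)\eta$, (12) and $Kr^2\le\frac12$,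
$$\int f'(u)(u-m)^2\eta^2\le\int|\nabla((u-m)\eta)|^2+K\int(u-m)^2\eta^2\le C\int_{B_r}|\nabla u|^2 ,$$
and $\int_{B_r}|u-m|\le Cr^{1+d/2}\|\nabla u\|_{L^2(B_r)}$.

**Scaling.** Multiply by $r^{2-d}$. Since $r^{(2-d)/2}\|\nabla u\|_{L^2(B_r)}\le E^{1/2}$ and $r^{2-d}r^{1+d/2}=r^2\,r^{(2-d)/2}$, the three contributions are at most $CE^{1/2}e^{1/2}$, $Cr^2E^{1/2}$ and $CE^{1/2}e^{1/2}$, all at $(y,r)$. The part of $E(y,r/2)$ containing $F$ is at most $Ce(y,r)$. $\square$

## 9. A good scale among $N$ dyadic ones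

Here we find one scale where $e$ is small, deduce from (11) that $E$ is small just below it, and carry this down by (10).

**Proposition 7.** Let $N\ge1$, $r_j=2^{-j}R$, and let $y,R$ satisfy the hypotheses of Proposition 5. Suppose that Proposition 6 applies at $r=r_j$ for $1\le j\le N$. Let $\bar b$ bound all quantities $b$ that occur when Proposition 5 is applied at $y$ with outer radius in $[r_{N+1},R]$ and inner radius $s\ge r_{N+3}$. Put $\bar E=E(y,R)+\bar b$. Then
$$E(y,2^{-N-3}R)\le C\big[N^{-1/2}\bar E+R^2\bar E^{1/2}+\bar b\big].\tag{13}$$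

*Proof.* **Summing $e$ over the scales.** Let $\alpha_i=\int_{r_{i+1}<|X|<r_i}(u_r^2+F(u))|X|^{2-d}$. By (10) with $s=r_{N+1}$, $E(y,r_{N+1})+\sum_{i=1}^N\alpha_i\le C_0\bar E$. For $1\le j\le N$ split $B_{r_j}(y)$ into $B_{r_{N+1}}(y)$ and the shells $i=j,\dots,N$. On shell $i$, $\int(u_r^2+F(u))\le r_i^{d-2}\alpha_i$, so
$$e(y,r_j)\le2^{-(N+1-j)(d-2)}E(y,r_{N+1})+\sum_{i=j}^N2^{-(i-j)(d-2)}\alpha_i .$$
Sum over $j$. Since $d-2\ge1$, the geometric sums are at most $2$, and
$$\sum_{j=1}^Ne(y,r_j)\le2\Big(E(y,r_{N+1})+\sum_{i=1}^N\alpha_i\Big)\le2C_0\bar E .$$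

**The good scale.** Some $j\in\{1,\dots,N\}$ has $e(y,r_j)\le2C_0\bar E/N$. By (10) with $s=r_j$, $E(y,r_j)\le C_0\bar E$. By (11) at $r=r_j$,
$$E(y,r_{j+1})\le C\big[N^{-1/2}\bar E+R^2\bar E^{1/2}\big].$$

**Going down.** Apply (10) with outer radius $r_{j+1}\ge r_{N+1}$ and $s=r_{N+3}\le r_{j+1}/2$. This gives $E(y,r_{N+3})\le C_0(E(y,r_{j+1})+\bar b)$, which is (13). $\square$

## 10. Decay of the scaled energy, inside and at the boundary

We turn (13) into a contraction for $E$. Let $R_0=\min(1,(2K)^{-1/2})$, so that $KR^2\le\frac12$ for $R\le R_0$. We use repeatedly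
$$R^2E^{1/2}\le N^{-1/2}E+N^{1/2}R^4.\tag{14}$$

**Step 1: interior contraction.** Let $B_R(y)\subset\mathcal O$ and $R\le R_0$. The ball does not meet $\partial\mathcal O$, so the sign condition is void, $\bar b=0$, and Proposition 6 applies at all $r_j$. By (13), (14) and $E(y,2^{-N-6}R)\le8^{d-2}E(y,2^{-N-3}R)$,
$$E(y,2^{-N-6}R)\le C_1N^{-1/2}E(y,R)+C(N)R^4 .\tag{15}$$

**Step 2: boundary contraction.** We want (15) centered at $z\in\partial\mathcal O$. With $y=z$, Proposition 5 is unavailable: it needs $(x-z)\cdot\nu(x)\le0$ on $\partial\mathcal O$ near $z$, while for a convex domain, for instance, $(x-z)\cdot\nu(x)\ge0$. But the wrong sign is only of size $|x-z|^2$, so we move the center outward by a multiple of $R^2$.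

Because $\partial\Omega$ is smooth and compact, there are $\rho_0\in(0,1)$ and $C_\Omega>0$ such that, for $x,z\in\partial\mathcal O$ with $|x-z|\le\rho_0$: $|(x-z)\cdot\nu(x)|\le C_\Omega|x-z|^2$, $\nu(x)\cdot\nu(z)\ge\frac12$, and $B_{\rho_0}(z+\rho_0\nu(z))\cap\mathcal O=\emptyset$. For $n=2$ these properties pass from $\Omega$ to the cylinder, since $\nu$ has no component along the axis. Let
$$\kappa=8C_\Omega,\qquad y=z+\kappa R^2\nu(z),\qquad R\le R_0,\quad 2R\le\rho_0,\quad\kappa R\le2^{-N-5} .$$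

*Proposition 5 applies at $y$ with any outer radius $\le R$.* For $x\in\partial\mathcal O\cap B_R(y)$ we have $|x-z|\le R+\kappa R^2\le2R\le\rho_0$, so
$$(x-y)\cdot\nu(x)=(x-z)\cdot\nu(x)-\kappa R^2\,\nu(z)\cdot\nu(x)\le4C_\Omega R^2-\tfrac12\kappa R^2=0,$$
and also $|(x-y)\cdot\nu(x)|\le CR^2$.

*Proposition 6 applies at $r=r_j$, $1\le j\le N$.* Since $r\ge2^{-N}R$, $|y-z|=\kappa R^2\le2^{-N-5}R\le r/8$. The ball of radius $r/4$ centered at $z+\frac r4\nu(z)$ lies in $B_{\rho_0}(z+\rho_0\nu(z))$, hence outside $\mathcal O$. It lies in $B_r(y)$, because $\frac r8+\frac r4+\frac r4<r$. So $|B_r(y)\setminus\mathcal O|\ge4^{-d}|B_r|$.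

*The boundary term is small.* Apply (8) with $Y=\mathcal N\chi^2$, where $\chi=1$ on $B_R(y)$, $\operatorname{supp}\chi\subset\overline{B_{2R}(y)}$, $|\nabla\chi|\le1/R$. Since $|DY|\le C/R$,
$$\int_{\partial\mathcal O\cap B_R(y)}\beta\le\frac CR\int_{B_{2R}(y)}(|\nabla u|^2+F(u))\le CR^{d-3}E(y,2R) .$$
In every $b$ covered by Proposition 7, $|X\cdot\nu|\le CR^2$ and $\eta^2\le s^{2-d}\le(2^{-N-3}R)^{2-d}$ on the support of $\eta$, which lies in $\overline{B_R(y)}$ and on whose edge $\eta=0$. So we may take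
$$\bar b=C(N)\,R^2\,R^{2-d}\,R^{d-3}E(y,2R)=C(N)\,R\,E(y,2R).$$
The gain of one power of $R$ is decisive: there is $R_1(N)$, also respecting the conditions on $R$ above, such that $\bar b\le N^{-1/2}E(y,2R)$ for $R\le R_1(N)$.

*Conclusion.* As $E(y,R)\le2^{d-2}E(y,2R)$, we have $\bar E\le CE(y,2R)$, and (13) gives
$$E(y,2^{-N-3}R)\le C\big[N^{-1/2}E(y,2R)+R^2E(y,2R)^{1/2}\big].$$
Since $|y-z|\le2^{-N-5}R$, $B_{2^{-N-4}R}(z)\subset B_{2^{-N-3}R}(y)$ and $B_{2R}(y)\subset B_{4R}(z)$. With $\ell=4R$ and (14),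
$$E(z,2^{-N-6}\ell)\le C_1N^{-1/2}E(z,\ell)+C(N)\ell^4\qquad(\ell\le4R_1(N)),\tag{16}$$
where $C_1$, enlarged if necessary, serves in both (15) and (16) and does not depend on $N$.

**Step 3: iteration.** Fix $N$ with $C_1N^{-1/2}\le\frac12$. Put $\tau=2^{-N-6}$, $\rho_2=\min(R_0,4R_1(N))$, $C_2=C(N)$. Then for $p\in\partial\mathcal O$ and $\ell\le\rho_2$, and also for $p\in\mathcal O$, $B_\ell(p)\subset\mathcal O$ and $\ell\le\rho_2$,
$$E(p,\tau\ell)\le\tfrac12E(p,\ell)+C_2\ell^4 .$$
Iterating,
$$E(p,\tau^k\ell)\le2^{-k}E(p,\ell)+C_2\ell^4\sum_{i=0}^{k-1}2^{-(k-1-i)}\tau^{4i}\le2^{-k}\big(E(p,\ell)+4C_2\ell^4\big),$$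
because $\sum_i(2\tau^4)^i\le2$. Let $2\alpha=\log2/\log(1/\tau)<1$, so $2^{-k}=\tau^{2\alpha k}$. For $\tau^{k+1}\ell<r\le\tau^k\ell$ we have $E(p,r)\le\tau^{2-d}E(p,\tau^k\ell)$, hence
$$E(p,r)\le C(r/\ell)^{2\alpha}\big(E(p,\ell)+\ell^4\big)\qquad(0<r\le\ell\le\rho_2).\tag{17}$$

**Step 4: the same decay at all centers.** From here on $C$ may depend on $N$, $\rho_2$ and $\int_\Omega(|\nabla u|^2+F(u))<\infty$, which bounds $E(p,\rho_2)$ and $E(p,\rho_2/2)$ uniformly in $p$ (for $n=2$, integrate over an interval of length at most $2\rho_2$ in the last variable). We claim $E(y,r)\le Cr^{2\alpha}$ for all $y\in\mathbf R^d$ and $r\le\rho_2/2$.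

- For $z\in\partial\mathcal O$, (17) with $\ell=\rho_2$ gives $E(z,r)\le Cr^{2\alpha}$ for $r\le\rho_2$.
- Let $y\in\mathcal O$ with $\delta=\operatorname{dist}(y,\partial\mathcal O)\le\rho_2/2$ and nearest boundary point $z$. If $r\le\delta$, (17) with $\ell=\delta$ and $B_\delta(y)\subset B_{2\delta}(z)$ give
$$E(y,r)\le C(r/\delta)^{2\alpha}\big(2^{d-2}E(z,2\delta)+\delta^4\big)\le C(r/\delta)^{2\alpha}\delta^{2\alpha}=Cr^{2\alpha}.$$
If $\delta<r\le\rho_2/2$, then $B_r(y)\subset B_{2r}(z)$ and $E(y,r)\le2^{d-2}E(z,2r)\le Cr^{2\alpha}$.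
- If $y\in\mathcal O$ and $\delta\ge\rho_2/2$, use (17) with $\ell=\rho_2/2$.
- If $y\notin\mathcal O$ and $B_r(y)$ meets $\mathcal O$, then $B_r(y)$ contains a point $z\in\partial\mathcal O$, so $B_r(y)\subset B_{2r}(z)$. If $B_r(y)$ does not meet $\mathcal O$, then $E(y,r)=0$.

**Step 5: Hölder continuity.** With $\rho_3=\rho_2/2$, and $u\in H^1_{loc}(\mathbf R^d)$ extended by zero,
$$\int_{B_r(y)}|\nabla u|^2\le Cr^{d-2+2\alpha}\qquad(y\in\mathbf R^d,\ r\le\rho_3).$$
By Cauchy–Schwarz $\int_{B_r(y)}|\nabla u|\le Cr^{d-1+\alpha}$. Morrey's lemma (Gilbarg–Trudinger, Thm 7.19), applied in balls of radius $\rho_3$, shows that the oscillation of $u$ on $B_r(y)$ is at most $Cr^\alpha$ for $r\le\rho_3$. As $u=0$ outside $\mathcal O$ and $\Omega$ is bounded, a chain of finitely many such balls, their number bounded uniformly, leads from any point of $\mathcal O$ to a point where $u=0$. So $u$ is bounded, and $u\in C^{0,\alpha}(\overline\Omega)$.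

**Step 6: the converse.** If $u\in L^\infty$, then $f'(u)\le f'(\|u\|_\infty)<\infty$ and $\mu(u)\ge-f'(\|u\|_\infty)>-\infty$. So for energy solutions $u\in L^\infty\iff\mu(u)>-\infty$, and every singular energy solution has $\mu=-\infty$. This proves Theorem B. $\blacksquare$

## 11. The values taken by $\mu$

**Proof of Corollary C.** By the known characterization, a non-extremal singular energy solution has $\mu<0$. If $n\le9$, then $\mu=-\infty$ by Theorem B. It remains to show which values occur.

**Step C1: $-\infty$ occurs for every $n\ge3$.** Take the example of Section 2 on $B_1$: $f(s)=(1+s)^p$ with $p>\frac{n+2}{n-2}$, $k=\frac2{p-1}<\frac{n-2}2$, $u=|x|^{-k}-1$, $\lambda=k(n-2-k)$. It is a singular energy solution, and since $k(p-1)=2$ and $kp=k+2$,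
$$\lambda f'(u)=k(n-2-k)\,p\,|x|^{-k(p-1)}=(k+2)(n-2-k)|x|^{-2}.$$
As $p\downarrow\frac{n+2}{n-2}$, $k\to\frac{n-2}2$ and the constant tends to $\frac{(n-2)^2}4+(n-2)>\frac{(n-2)^2}4$. So for $p$ close to $\frac{n+2}{n-2}$ the optimality of Hardy's constant, checked in Section 1, gives $\varphi\in H_0^1(B_1)$ at which the form is negative. Testing with $\varphi(x/t)$, $t\downarrow0$, multiplies the quotient by $t^{-2}$, so $\mu(u)=-\infty$. In particular $u$ is not extremal.

**Step C2: every $m\in(-\infty,0)$ occurs for $n\ge10$.** Take $\Omega,f,u$ from Theorem A, so $\mu(u)\in(-\infty,0)$. For $t>0$ let $u_t(x)=u(x/t)$ on $t\Omega$. Then $-\Delta u_t=t^{-2}f(u_t)$, so $u_t$ is a singular energy solution of $(E_{t^{-2}})$ on $t\Omega$ with the same $f$. Substituting $\varphi(x/t)$ for $\varphi$ in the quotient shows $\mu(u_t)=t^{-2}\mu(u)$, and as $t$ runs over $(0,\infty)$ this takes every value in $(-\infty,0)$. Since $\mu(u_t)<0$, $u_t$ is not extremal. $\blacksquare$
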